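# Conjugacy class sizes bound the derived length of a $p$-group

## Dihedral groups: three class sizes and unbounded nilpotence class

Take the dihedral group of order $16$,
$$D_{16}=\langle r,s \mid r^8=s^2=1,\ s^{-1}rs=r^{-1}\rangle ,$$
and compute its conjugacy classes. Write $x^y=y^{-1}xy$. Powers of $r$ commute with $r$, and $(r^i)^s=r^{-i}$, so the rotations split into $\{1\}$, $\{r^4\}$, $\{r,r^{7}\}$, $\{r^2,r^6\}$, $\{r^3,r^5\}$. For the reflections,
$$(sr^i)^r=r^{-1}sr^{i}r=s\,r\,r^{i}r=sr^{i+2},\qquad (sr^i)^s=sr^{-i},$$
so they form two classes of size $4$, one with $i$ even and one with $i$ odd. The count is $1+1+2+2+2+4+4=16$. The class sizes that occur are $1,2,4$.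

Now let $n\ge4$ and replace $8$ by $2^{n-1}$, to get the dihedral group $D_{2^n}$. The same computation gives two central rotations, all other rotations in classes of size $2$, and two classes of reflections of size $2^{n-2}$. So $D_{2^n}$ has exactly three class sizes, $1$, $2$ and $2^{n-2}$. Its nilpotence class is $n-1$, which is as large as we like. Its derived length is $2$, because $\langle r\rangle$ is abelian with abelian quotient.

We say that a finite group $G$ has $k$ class sizes if exactly $k$ different numbers occur as sizes of conjugacy classes of $G$. For $k=1$ every class has size $1$ and $G$ is abelian. For $k=2$ there are the nonabelian groups of order $p^3$: the center has order $p$, the centralizer of a noncentral element has order $p^2$, and so the sizes are $1$ and $p$. For $k=2$ Ishikawa's theorem says that a $p$-group has nilpotence class at most $3$. The dihedral groups show that already for $k=3$ no bound on the nilpotence class is possible. The derived length, however, did not move in these examples. Does a $p$-group with few class sizes always have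 small derived length? In the paper "Conjugacy Class Sizes In Finite Groups" this appears in the following form.

**Conjecture C.** The derived length of a $p$-group $G$ with $k$ class sizes is bounded by a function $f(k)$ of $k$.

The function must not depend on $p$ or on $G$. For $k=3$ there are two results that may be quoted: if $p=2$ then $G$ is metabelian, and if $p=3$ then $\mathrm{dl}(G)\le4$. We shall prove the conjecture, with $f(1)=1$ and $f(k)=2k-2$ for $k\ge2$.

## Commutators, and class sizes seen from a larger group

All groups are finite. Put $[x,y]=x^{-1}y^{-1}xy=x^{-1}x^y$; commutators are left-normed, so $[x,y,z]=[[x,y],z]$, and the same for subgroups. The lower central series is $\gamma_1(P)=P$, $\gamma_{i+1}(P)=[\gamma_i(P),P]$, and $P$ has class at most $c$ when $\gamma_{c+1}(P)=1$. The derived series is $P^{(0)}=P$, $P^{(m+1)}=[P^{(m)},P^{(m)}]$, and $\mathrm{dl}(P)$ is the least $m$ with $P^{(m)}=1$. We use $[\gamma_i(P),\gamma_j(P)]\le\gamma_{i+j}(P)$, hence $P^{(m)}\le\gamma_{2^m}(P)$. We also use the identities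
$$[x,ab]=[x,b]\,[x,a]^b,\qquad [xy,z]=[x,z]^y\,[y,z],\qquad x^y=x[x,y]. \tag{1}$$

The three subgroups lemma says: if $N\trianglelefteq\Gamma$ contains two of $[A,B,C]$, $[B,C,A]$, $[C,A,B]$, then it contains the third. We often need one special case. If $U,V,N$ are normal in $\Gamma$, then
$$[U,V,V]\le N\ \Longrightarrow\ [U,V']\le N. \tag{2}$$
Indeed $[U,V,V]=[V,U,V]\le N$ gives two of the three commutators for $(U,V,V)$, and the third is $[V,V,U]=[V',U]$.

For a normal subgroup $X$ of $\Gamma$, the *$\Gamma$-class sizes of the elements of $X$* are the numbers $|x^\Gamma|$ with $x\in X$, where $x^\Gamma$ is the conjugacy class in $\Gamma$. For example, in $\Gamma=S_4$ the $\Gamma$-class sizes of the elements of the normal Klein four-group are $1$ and $3$, although that group is abelian.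

We shall also have a normal subgroup $P$ of $\Gamma$ that acts nilpotently on $X$, meaning $[X,P,\dots,P]=1$ for some number of $P$'s. If $X=P$, this says that $P$ is nilpotent. An example with $X\ne P$: let $X=\mathbb F_p^2$, let $H$ be the group of upper unitriangular matrices acting by $(a,b)\mapsto(a,at+b)$, and let $\Gamma=P=X\rtimes H$. Then $[X,P]=\{(0,b)\}$ and $[X,P,P]=1$. The $\Gamma$-class sizes on $X$ are $1$ (when $a=0$) and $p$ (when $a\neq0$).

One fact about nilpotent action will be used twice. Let $Y\le X$ be normal in $\Gamma$, with $[X,P,\dots,P]=1$. Then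
$$\text{every nontrivial } P\text{-invariant subgroup } T \text{ of } X/Y \text{ meets } C_{X/Y}(P) \text{ nontrivially.} \tag{3}$$
Indeed, $[T,P]$, generated by all $t^{-1}t^h$, lies in $T$ and is again $P$-invariant, so $T\ge[T,P]\ge[T,P,P]\ge\cdots$, and this series reaches $1$. Its last nontrivial term is centralized by $P$.

## The theorem for a nilpotent normal action

**Theorem 1.** Let $\Gamma$ be a finite group with normal subgroups $P,X$ such that $[X,P,\dots,P]=1$ for some number of $P$'s. Let $m_1<\dots<m_r$ be the distinct $\Gamma$-class sizes of the elements of $X$, with $r\ge2$. (Here $m_1=1$, because $1\in X$.)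

(a) $P^{(2r-2)}$ centralizes $X$.

(b) If $X=P$ (so $P$ is a nilpotent normal subgroup of $\Gamma$), then $\mathrm{dl}(P)\le2r-2$. If $r=2$, then $P$ has class at most $3$. If $r\ge3$, there are subgroups $P=B_1\ge B_2\ge\dots\ge B_{r-1}$, normal in $\Gamma$, with $B_1/B_2$ abelian, $B_j/B_{j+1}$ of class $\le2$ for $2\le j\le r-2$, and $B_{r-1}$ of class $\le5$.

**Corollary 2 (Conjecture C).** A $p$-group (indeed a nilpotent group) $G$ with $k\ge2$ class sizes has $\mathrm{dl}(G)\le2k-2$. If $k=1$, then $G$ is abelian.

**Proof of Corollary 2 from Theorem 1.** Take $\Gamma=P=X=G$ in Theorem 1(b); then $r=k$. $\square$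

For $k=2$ Theorem 1(b) returns class $\le3$, which is Ishikawa's theorem, and for $k=3$ Corollary 2 gives $\mathrm{dl}(G)\le4$ for every $p$. Note that with $X=P$ part (a) alone would only say that $P^{(2r-2)}\le Z(P)$, that is, $\mathrm{dl}(P)\le2r-1$; part (b) saves one more step.

## Where the upper central series fails to count class sizes

A sensible first attempt is to climb the upper central series $Z_1\le Z_2\le\cdots$ of $G$ and to hope for a new class size at each step. If $x\in Z_{j+1}\setminus Z_j$ with $j\ge1$, some $h$ gives $u=[x,h]\in Z_j\setminus Z_{j-1}$. If we always had $|u^G|<|x^G|$, then by induction an element of $Z_j\setminus Z_{j-1}$ would have at least $j-1$ class sizes below its own, and the class of $G$ would be at most $k$.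

The dihedral groups rule this conclusion out, and $D_{16}$ shows exactly where the argument breaks. There $Z_1=\langle r^4\rangle$, $Z_2=\langle r^2\rangle$ and $Z_3=D_{16}$. Take $x=r$ and $h=s$. Then $u=[r,s]=r^{-2}$, and both $r$ and $u$ have class size $2$, so there is no drop.

Let us see why. We want to fit the class of $u=[x,h]$ into the set of all commutators $[x,g]=x^{-1}x^g$, a set of size $|x^G|$ that contains $1$, which $u^G$ does not. If $c$ centralizes $x$, then $u^c=[x^c,h^c]=[x,h^c]$ stays in that set. But conjugation by other elements moves $x$ as well. In the example,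
$$\{[r,g]:g\in D_{16}\}=\{1,r^{-2}\},\qquad u^s=(r^{-2})^s=r^2\notin\{1,r^{-2}\}.$$
The offending element is $s$, the very element used to form the commutator. Now take instead $x=s$ and $h=r$. Then $u=[s,r]=s\cdot sr^2=r^2$ commutes with the whole normal subgroup $\langle r\rangle$ from which $h$ was taken, and this time the class size drops, from $4$ to $2$.

## A commutator with a smaller class

The next lemma isolates the condition under which the class size must drop: the commutator must centralize the normal subgroup used to form it.

**Lemma 3.** Let $A\trianglelefteq\Gamma$, $f\in\Gamma$, $a\in A$, $u=[f,a]$. If $u\ne1$ and $u\in C_\Gamma(A)$, then $|u^\Gamma|<|f^\Gamma|$.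

**Proof.** Put $C=C_\Gamma(f)$. Since $A$ is normal, $AC$ is a subgroup, and each of its elements has the form $bc$ with $b\in A$, $c\in C$. Because $b$ centralizes $u$ and $c$ centralizes $f$,
$$u^{bc}=u^c=[f^c,a^c]=[f,a^c],\qquad a^c\in A.$$
So the orbit of $u$ under $AC$ lies in $\{[f,a']:a'\in A\}\setminus\{1\}$. As $[f,a']=f^{-1}f^{a'}$, the set $\{[f,a']:a'\in A\}$ has exactly $|f^A|=|A:A\cap C|$ elements, and $1$ is one of them (take $a'=1$). Therefore
$$|AC:C_{AC}(u)|\le|A:A\cap C|-1 .$$
Moreover $|A:A\cap C|=|AC:C|$. Putting these together,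
$$|u^\Gamma|\le|\Gamma:C_{AC}(u)|=|\Gamma:AC|\,|AC:C_{AC}(u)|\le|\Gamma:AC|\,(|AC:C|-1)<|\Gamma:AC|\,|AC:C|=|f^\Gamma|.\ \square$$

The strict inequality comes entirely from leaving out the commutator $1$.

## Interlacing centralizers $Y_j\le X_j$ with a descending chain $B_j$

We want levels such that an element of level $j+1$ has a commutator in level $j$ to which Lemma 3 applies. Write level $j$ as $X_j\setminus Y_j$. To apply Lemma 3 to every possible commutator in $X_j$, the natural choice inside $P$ is $A=B_{j+1}=C_P(X_j)$. An element $f$ all of whose commutators with $B_{j+1}$ fall into $Y_j$ is useless for producing something in $X_j\setminus Y_j$, so all such elements go into $Y_{j+1}$. Among the elements outside $Y_{j+1}$ we use only those that $P$ centralizes modulo $Y_{j+1}$; this is what will make the set of commutators $[f,b]$ a $P$-invariant subgroup modulo $Y_j$, so that (3) can find one of them in $X_j\setminus Y_j$.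

**Construction.** Put $Y_0=1$, $B_1=P$, and for $j=1,2,\dots$
$$Y_j/Y_{j-1}=C_{X/Y_{j-1}}(B_j),\qquad X_j/Y_j=C_{X/Y_j}(P),\qquad B_{j+1}=C_P(X_j). \tag{4}$$

Since $P$ and $X$ are normal in $\Gamma$, all these subgroups are normal in $\Gamma$, by induction.

Here is the construction for $\Gamma=P=X=D_{16}$. First, $Y_1=Z(D_{16})=\langle r^4\rangle$ and $X_1=Z_2(D_{16})=\langle r^2\rangle$. Then $B_2=C(r^2)=\langle r\rangle$. Next, $Y_2$ consists of the $x$ with $[x,r]\in\langle r^4\rangle$ (it suffices to test the generator $r$, because $\langle r^4\rangle$ is central): every rotation qualifies, and no reflection does, since $[sr^i,r]=(sr^i)^{-1}sr^{i+2}=r^2$. So $Y_2=\langle r\rangle$, then $X_2=D_{16}$, $B_3=\langle r^4\rangle$ and $Y_3=D_{16}$. The rotations $r^{\pm2}$ form level $1$ and the reflections form level $2$; they have one and two class sizes below their own, respectively. The rotations of order $8$, which spoiled the first attempt, have been absorbed into $Y_2$.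

**Step 1: the four basic relations.** These relations are the only facts about the construction used later. For $j\ge1$, directly from (4),
$$[Y_j,B_j]\le Y_{j-1},\qquad [X_j,P]\le Y_j. \tag{5}$$
Next, for $j\ge1$,
$$Y_j\le X_j\le Y_{j+1}, \tag{6}$$
where the second inclusion holds because $[X_j,B_{j+1}]=1\le Y_j$. Then, for $j\ge1$,
$$B_{j+1}\le B_j. \tag{7}$$
For $j=1$ this is $B_2\le P$. For $j\ge2$ it holds because $X_{j-1}\le Y_j\le X_j$ by (6), and a larger group has a smaller centralizer. Finally,
$$[Y_{j-1},B_j]=1\qquad(j\ge2), \tag{8}$$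
because $Y_{j-1}\le X_{j-1}$ and $B_j=C_P(X_{j-1})$.

## One more class size at each level

**Step 2: the counting claim.** This step shows that the levels really count class sizes.

**Counting Claim.** For every $j\ge1$ and every $x\in X_j\setminus Y_j$, at least $j$ of the numbers $m_1,\dots,m_r$ are smaller than $|x^\Gamma|$.

**Proof.** We use induction on $j$. For $j=1$, $x\notin Y_1=C_X(P)$, so $x$ is not central in $\Gamma$ and $|x^\Gamma|>1=m_1$.

Assume the claim for $j$. Let $f\in X_{j+1}\setminus Y_{j+1}$ and write $B=B_{j+1}$. By (5),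
$$[f,h]\in Y_{j+1}\ \text{ for all } h\in P,\qquad [Y_{j+1},B]\le Y_j. \tag{9}$$
Also $[f,b]=(b^{-1})^f\,b\in B$ for all $b\in B$, because $B$ is normal in $\Gamma$. Consider
$$S=\{[f,b]Y_j:b\in B\}\subseteq X/Y_j .$$
This is a subset of $X/Y_j$ because $f\in X$ and $X$ is normal.

First, $S$ is a nontrivial subgroup. For $a,b\in B$, by (1),
$$[f,ab]=[f,b]\,[f,a]^b=[f,b]\,[f,a]\,[[f,a],b].$$
Since $[f,a]\in Y_{j+1}$, the last factor lies in $[Y_{j+1},B]\le Y_j$. So $[f,ab]Y_j=[f,b]Y_j\cdot[f,a]Y_j$; the map $b\mapsto[f,b]Y_j$ is an anti-homomorphism, and its image $S$ is a subgroup. It is nontrivial, for otherwise $[f,B]\le Y_j$ and $f\in Y_{j+1}$.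

Second, $S$ is $P$-invariant. Let $h\in P$ and $b\in B$, and put $y=[f,h]\in Y_{j+1}$ and $d=b^h\in B$. Then $f^h=fy$, so by (1)
$$[f,b]^h=[f^h,b^h]=[fy,d]=[f,d]^y\,[y,d]=[f,d]\,[[f,d],y]\,[y,d].$$
Here $[y,d]\in[Y_{j+1},B]\le Y_j$, and $[[f,d],y]\in[B,Y_{j+1}]\le Y_j$ because $[f,d]\in B$. Hence $[f,b]^h\in[f,b^h]Y_j$, which is an element of $S$.

By (3), $S$ contains a nontrivial element centralized by $P$. So there is $b\in B$ such that $g=[f,b]$ satisfies $gY_j\in C_{X/Y_j}(P)=X_j/Y_j$ and $g\notin Y_j$; that is, $g\in X_j\setminus Y_j$. Now $B=C_P(X_j)$ is normal in $\Gamma$ and centralizes $g$, and $g\ne1$. Lemma 3 with $A=B$ and $u=g$ gives $|g^\Gamma|<|f^\Gamma|$. By induction at least $j$ of the $m_i$ are smaller than $|g^\Gamma|$. As $g\in X$, the number $|g^\Gamma|$ is itself one of the $m_i$. So at least $j+1$ of the $m_i$ are smaller than $|f^\Gamma|$. $\square$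

**Step 3: the series stops at $r$.** Here we turn the count into the equality $Y_r=X$. An element $x\in X_r\setminus Y_r$ would have $r$ of the numbers $m_1,\dots,m_r$ below $|x^\Gamma|$, which is itself one of these $r$ numbers. This is impossible. So $X_r=Y_r$, that is, $C_{X/Y_r}(P)=1$. By (3) applied to $T=X/Y_r$, this group is trivial, so $X=Y_r$. With (5),
$$[X,B_r]\le Y_{r-1}. \tag{10}$$

## The factors $B_j/B_{j+1}$ and the end of the proof

We know now that $B_r$ acts on $X$ in a very restricted way. It remains to see that $P$ loses little derived length on its way down to $B_r$.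

**Step 4: the first factor is abelian.** We show
$$P'\le B_2. \tag{11}$$
By (5), $[X_1,P,P]\le[Y_1,P]\le Y_0=1$. Now (2) gives $[X_1,P']=1$, and $B_2=C_P(X_1)$.

**Step 5: the later factors have class at most $2$.** We show
$$\gamma_3(B_j)\le B_{j+1}\qquad(j\ge2). \tag{12}$$
Write $B=B_j$. By (5) and (8),
$$[X_j,B]\le Y_j,\qquad [Y_j,B]\le Y_{j-1},\qquad [Y_{j-1},B]=1 .$$
So $B$ acts on a chain of three steps. From $[X_j,B,B]\le Y_{j-1}$ and (2) we get $[X_j,B']\le Y_{j-1}$. From $[Y_j,B,B]=1$ and (2) we get $[Y_j,B']=1$. Hence
$$[X_j,B',B]\le[Y_{j-1},B]=1,\qquad [B,X_j,B']\le[Y_j,B']=1 .$$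
These are two of the three commutators for the triple $X_j,B',B$, and the three subgroups lemma gives $[B',B,X_j]=1$. Thus $\gamma_3(B)\le C_P(X_j)=B_{j+1}$.

**Step 6: descending along the derived series.** We show
$$P^{(2j-3)}\le B_j\qquad(j\ge2). \tag{13}$$
For $j=2$ this is (11). If it holds for $j$, then $P^{(2j-1)}\le B_j''\le\gamma_4(B_j)\le\gamma_3(B_j)\le B_{j+1}$ by (12), which is (13) for $j+1$.

**Step 7: proof of (a).** By (10) and (8), $[X,B_r,B_r]\le[Y_{r-1},B_r]=1$; here $r\ge2$ is used. So $[X,B_r']=1$ by (2). By (13), $P^{(2r-3)}\le B_r$, hence $P^{(2r-2)}\le B_r'$ centralizes $X$.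

**Step 8: proof of (b).** Now $X=P$, and the gain over (a) comes from the fact that terms of $\gamma_i(B_j)$ lie in $X$ as well, so that (10) can be applied to them.

Let $r=2$. By (11) and (10), $[P,P']\le[P,B_2]\le Y_1=Z(P)$. So $\gamma_3(P)\le Z(P)$ and $\gamma_4(P)=1$: the class is at most $3$. Also $P''\le\gamma_4(P)=1$, so $\mathrm{dl}(P)\le2=2r-2$.

Let $r\ge3$ and put $B=B_{r-1}$, where $r-1\ge2$. Then
$$\begin{aligned}
\gamma_3(B)&\le B_r &&\text{by (12)},\\
\gamma_4(B)&\le[B_r,P]\le Y_{r-1} &&\text{by (10), since } X=P,\\
\gamma_5(B)&\le[Y_{r-1},B_{r-1}]\le Y_{r-2} &&\text{by (5)},\\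
\gamma_6(B)&\le[Y_{r-2},B_{r-1}]=1 &&\text{by (8)}.
\end{aligned}$$
So $B_{r-1}$ has class at most $5$, and $B_{r-1}'''\le\gamma_8(B_{r-1})=1$. By (13), $P^{(2r-5)}\le B_{r-1}$, hence $P^{(2r-2)}\le B_{r-1}'''=1$.

The series in the statement is $P=B_1\ge B_2\ge\dots\ge B_{r-1}$. It is descending by (7), its terms are normal in $\Gamma$, $B_1/B_2$ is abelian by (11), $B_j/B_{j+1}$ has class at most $2$ for $2\le j\le r-2$ by (12), and $B_{r-1}$ has class at most $5$ by the computation above. This proves Theorem 1, and with it Conjecture C. $\square$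

## Orbit sizes, nilpotent normal subgroups, solvable groups

Since Theorem 1 separates $\Gamma$, $P$ and $X$, it gives three further statements.

**Corollary 4 (orbit sizes).** Let a $p$-group $H$ act on an abelian $p$-group $V$ with exactly $r\ge2$ orbit sizes. Then $\mathrm{dl}(H/C_H(V))\le2r-2$.

**Proof.** Put $\Gamma=P=V\rtimes H$ and $X=V$. As $V$ is abelian, the $\Gamma$-classes in $V$ are the $H$-orbits, so there are $r$ distinct $\Gamma$-class sizes on $X$. As $P$ is a $p$-group, it is nilpotent and $[V,P,\dots,P]=1$. By Theorem 1(a), $P^{(2r-2)}$ centralizes $V$. Since $H^{(2r-2)}\le P^{(2r-2)}$, we get $H^{(2r-2)}\le C_H(V)$. $\square$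

**Corollary 5 (arbitrary finite groups).** If a finite group $G$ has $k\ge2$ class sizes, every nilpotent normal subgroup of $G$, in particular $F(G)$, has derived length at most $2k-2$.

**Proof.** Let $P$ be a nilpotent normal subgroup, $\Gamma=G$ and $X=P$, and let $r$ be the number of distinct $G$-class sizes of elements of $P$. Then $r\le k$. If $r\ge2$, Theorem 1(b) gives $\mathrm{dl}(P)\le2r-2\le2k-2$. If $r=1$, every element of $P$ is central in $G$, so $\mathrm{dl}(P)\le1\le2k-2$. $\square$

**Corollary 6 (solvable groups).** The derived length of a finite solvable group is bounded by a function of its number $k$ of class sizes, linear in $k$.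

**Proof.** By T. M. Keller (*Derived length and conjugacy class sizes*, Adv. Math. 199 (2006), 88–103), for solvable $G$ the derived length $\mathrm{dl}(G/F(G))$ is bounded by a universal function of $k$ that is logarithmic in $k$. For $k\ge2$, Corollary 5 gives $\mathrm{dl}(G)\le\mathrm{dl}(G/F(G))+\mathrm{dl}(F(G))\le\mathrm{dl}(G/F(G))+2k-2$. For $k=1$ the group is abelian. $\square$

## Free nilpotent Lie algebras and a logarithmic lower bound

How fast must $f$ grow? The following groups show that it cannot be bounded.

**Proposition 7 (lower bound).** For all $c\ge1$ and all primes $p>c$ there is a finite $p$-group with exactly $c$ class sizes and derived length $\lfloor\log_2c\rfloor+1$.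

We recall the classical facts used. Let $T$ be the free associative algebra on $x,y,z$ over $\mathbb F_p$. The Lie subalgebra of $T$ generated by $x,y,z$ is the free Lie algebra on $x,y,z$; it is graded by degree, and also by multidegree in $x,y,z$. Killing all degrees above $c$ gives the free nilpotent Lie algebra of class $c$,
$$L=\bigoplus_{n=1}^cL_n,\qquad \gamma_i(L)=\bigoplus_{n\ge i}L_n,\qquad [\gamma_i(L),\gamma_j(L)]\subseteq\gamma_{i+j}(L),$$
where $L_n$ for $n\le c$ is the degree $n$ part of the free Lie algebra. The Shirshov–Witt theorem says that every subalgebra of a free Lie algebra is free. Finally, as $p>c$, the Lazard correspondence makes $L$ into a group $G=(L,\circ)$ through the Baker–Campbell–Hausdorff formula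
$$u\circ v=u+v+\tfrac12[u,v]+\cdots,$$
in which the further terms are multiples of Lie monomials of length at least $3$ in $u$ and $v$. The identity of $G$ is $0$, the inverse of $u$ is $-u$, and conjugation of $u$ by $v$ is $u\mapsto u\exp(\mathrm{ad}\,v)$, where $u\,\mathrm{ad}\,v=[u,v]$. So $G$ is a $p$-group of order $p^{\dim L}$.

For $c=2$, for instance, $\dim L_1=\dim L_2=3$ and $|G|=p^6$. If $u\notin L_2$, an element $w$ commutes with $u$ exactly when $[u_1,w_1]=0$ for the degree $1$ components. This means that $w_1$ is a multiple of $u_1$, so the centralizer of $u$ has order $p^4$. The class sizes are $1$ and $p^2$, and the derived length is $2$.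

**Step 1: centralizers in $G$ are centralizers in $L$.** We want to compute class sizes by linear algebra. The operator $\exp(\mathrm{ad}\,v)-1$ is $\mathrm{ad}\,v$ times the operator $1+\frac1{2!}\mathrm{ad}\,v+\cdots$, which commutes with $\mathrm{ad}\,v$ and is invertible because $\mathrm{ad}\,v$ is nilpotent. So $u\exp(\mathrm{ad}\,v)=u$ exactly when $[u,v]=0$. Hence $C_G(v)=C_L(v)$ as sets, and $|u^G|=p^{\dim L-\dim C_L(u)}$.

**Step 2: the centralizers.** Let $1\le i\le c$, let $u\in\gamma_i(L)\setminus\gamma_{i+1}(L)$, and let $u_i\ne0$ be its component of degree $i$. We show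
$$C_L(u)=\mathbb F_pu+\gamma_{c+1-i}(L). \tag{14}$$
The inclusion $\supseteq$ holds since $[\gamma_i(L),\gamma_{c+1-i}(L)]\subseteq\gamma_{c+1}(L)=0$. Conversely, let $0\ne w\in C_L(u)$ have lowest component $w_j$, and suppose $i+j\le c$. The component of $[u,w]$ of degree $i+j$ is $[u_i,w_j]$, so $[u_i,w_j]=0$ in the free Lie algebra. By Shirshov–Witt, $u_i$ and $w_j$ generate a free Lie algebra. It is abelian, hence one-dimensional, so $j=i$ and $w_j\in\mathbb F_pu_i$. In other words, a nonzero element of $C_L(u)$ that is not in $\gamma_{c+1-i}(L)$ has its lowest component in degree $i$, and this component is some $\lambda u_i$. For such a $w$, the element $w-\lambda u$ is again in $C_L(u)$ and has no component of degree $\le i$, so it lies in $\gamma_{c+1-i}(L)$. This proves (14).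

**Step 3: there are exactly $c$ class sizes.** In (14), $u\in\gamma_{c+1-i}(L)$ if and only if $i\ge c+1-i$. So $|u^G|=p^{\beta_i}$ with
$$\beta_i=\dim L-\dim\gamma_{c+1-i}(L)-\varepsilon_i,\qquad \varepsilon_i=1\text{ if }2i\le c,\quad \varepsilon_i=0\text{ otherwise}.$$
For $1\le i<c$,
$$\beta_i-\beta_{i+1}=\dim L_{c-i}-\varepsilon_i+\varepsilon_{i+1}\ge\dim L_{c-i}-1 .$$
We claim $\dim L_n\ge3$ for $1\le n\le c$. For $n=1$ the dimension is $3$. For $n\ge2$ consider the elements $[y,x,\dots,x]$, $[z,x,\dots,x]$, $[z,y,\dots,y]$ of degree $n$. Expanded in $T$, they contain the monomials $yx^{n-1}$, $zx^{n-1}$, $zy^{n-1}$, respectively, with coefficient $1$, so they are nonzero; and their multidegrees $(n-1,1,0)$, $(n-1,0,1)$, $(0,n-1,1)$ are different. So they are linearly independent. Hence $\beta_i-\beta_{i+1}\ge2$, and $\beta_1>\beta_2>\dots>\beta_c$. Here $\beta_c=\dim L-\dim\gamma_1(L)-0=0$, which is also the value for the remaining element $u=0$. Since $L_i\ne0$ for every $i\le c$, each $\beta_i$ occurs, and $G$ has exactly $c$ class sizes.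

Two generators would not do here. For $c=4$ the free nilpotent Lie algebra on two generators has $\dim L_n=2,1,2,3$ for $n=1,2,3,4$; then $\beta_2=8-5-1=2$ and $\beta_3=8-6-0=2$ coincide.

**Step 4: group commutators and Lie brackets.** To compare derived lengths we show, for $u\in\gamma_i(L)$ and $v\in\gamma_j(L)$,
$$\text{the group commutator of } u \text{ and } v \text{ is congruent to } [u,v] \text{ modulo } \gamma_{i+j+1}(L). \tag{15}$$
Put $t=u\exp(\mathrm{ad}\,v)-u=[u,v]+\frac1{2!}[u,v,v]+\cdots$. Then $t\in\gamma_{i+j}(L)$ and $t\equiv[u,v]$ modulo $\gamma_{i+j+1}(L)$. The group commutator is $(-u)\circ(u+t)$, which equals $t$ plus a combination of Lie monomials of length at least $2$ in $-u$ and $u+t$. Expand these in $u$ and $t$: a monomial in $u$ alone is $0$, since $[u,u]=0$, and every other one contains $t$ together with a further factor, so lies in $\gamma_{i+j+1}(L)$. This proves (15).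

**Step 5: the upper bound for $\mathrm{dl}(G)$.** Each $\gamma_n(L)$ is closed under $\circ$ and under $u\mapsto-u$, so it is a subgroup of $G$. By (15), group commutators of elements of $\gamma_n(L)$ and $L$ lie in $\gamma_{n+1}(L)$. By induction $\gamma_n(G)\le\gamma_n(L)$, and so $\gamma_{c+1}(G)=1$. If $m=\lfloor\log_2c\rfloor+1$, then $2^m>c$ and $G^{(m)}\le\gamma_{2^m}(G)=1$.

**Step 6: the lower bound for $\mathrm{dl}(G)$.** We find nontrivial elements in $G^{(m)}$ whenever $2^m\le c$. Let $a,b,d$ be linearly independent homogeneous elements of the same degree $n$ in $T$. Multiplication identifies $T_n\otimes T_n$ with $T_{2n}$, so $ab,ba,ad,da,bd,db$ are linearly independent, and hence so are $[a,b]$, $[a,d]$, $[b,d]$. Starting from $x,y,z$ we obtain inductively, whenever $2^m\le c$, three linearly independent elements of degree $2^m$ in $L^{(m)}$.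

Next, by induction on $m$, $G^{(m)}$ contains elements congruent modulo $\gamma_{2^m+1}(L)$ to each of these three. For $m=0$ take $x,y,z$ themselves. If $\tilde a,\tilde b\in G^{(m)}$ are congruent to $a,b$ modulo $\gamma_{2^m+1}(L)$ and $2^{m+1}\le c$, then by (15) their group commutator is congruent to $[\tilde a,\tilde b]$, and hence to $[a,b]$, modulo $\gamma_{2^{m+1}+1}(L)$; the other two pairs are treated in the same way. So $G^{(m)}\ne1$ whenever $2^m\le c$. With Step 5, $\mathrm{dl}(G)=\lfloor\log_2c\rfloor+1$, which proves Proposition 7. $\square$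

Let $f_0(k)$ be the least possible function in Conjecture C. Corollary 2, together with Proposition 7 for $c=k$ and any prime $p>k$, gives
$$\lfloor\log_2k\rfloor+1\le f_0(k)\le2k-2\qquad(k\ge2).$$
At $k=2$ both sides equal $2$, so equality holds throughout there. For $k\ge3$ no sharpness is claimed.
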